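# A negative Euler totient for boolean lattices of intermediate subfactors

## 1. The guess $\varphi(\mathcal P)\ge\phi^n$ and its first tests

Euler's totient of $6$ counts the generators of the cyclic group of order $6$, and it can be computed by an alternating sum over subgroups: $6-3-2+1=2$. The same alternating sum makes sense for a subfactor, with indices in place of orders. The slides "On distributive subfactor planar algebras" (https://www.him.uni-bonn.de/uploads/media/Slides.pdf) ask whether the result is always large: at least $\phi^n$, with $\phi=1.618\dots$ the golden ratio, when the lattice of intermediate subfactors looks like the subsets of a set with $n+1$ elements. Having seen a few examples one guesses yes. We fix the terms first, then look at the examples.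

**Setting.** Throughout, $N\subseteq M$ is a finite index inclusion of type II$_1$ factors that is irreducible, meaning $N'\cap M=\mathbb C$. Write $\delta^2=[M:N]$, let $\tau$ be the trace of $M$, and let $\mathcal P$ be the planar algebra of the inclusion. Its $2$-box space $\mathcal P_{2,+}$ is $N'\cap\langle M,e_N\rangle$, where $\langle M,e_N\rangle$ is the basic construction acting on $L^2(M)$. It carries the normalized trace $\mathrm{tr}$, with $\mathrm{tr}(id)=1$ and $\mathrm{tr}(e_1)=\delta^{-2}$, where $e_1=e_N$. For an intermediate subfactor $N\subseteq K\subseteq M$ let $E_K:M\to K$ be the conditional expectation and $e_K$ the projection of $L^2(M)$ onto $L^2(K)$, so $e_K\hat x=\widehat{E_K(x)}$ for $x\in M$.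

**Definition (biprojections).** The biprojections of $\mathcal P_{2,+}$ are the projections $e_K$, with $K$ an intermediate subfactor. They form a lattice $[e_1,id]$, isomorphic to the lattice $\mathcal L(N\subseteq M)$ of intermediate subfactors. Since $\mathrm{tr}(e_K)=[M:K]^{-1}$, the number $|e_K:e_1|:=\mathrm{tr}(e_K)/\mathrm{tr}(e_1)$ equals $[K:N]$.

For example, let $G=\mathbb Z/6$ act outerly on the hyperfinite II$_1$ factor $R$, and let $N=R\subseteq M=R\rtimes G$. Then $L^2(M)=\bigoplus_{g\in G}L^2(R)u_g$, the intermediate subfactors are the $R\rtimes K$ with $K\le G$, and the biprojection of $R\rtimes K$ is the projection onto $\bigoplus_{g\in K}L^2(R)u_g$.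

**Definition (boolean, totient).** A lattice is boolean of rank $m$ if it is isomorphic to the lattice of all subsets of an $m$-element set. Its atoms are the elements just above the bottom, its coatoms those just below the top; every element is the intersection (meet) of a unique set of coatoms. We write $\ell(x,y)$ for the length of the interval $[x,y]$, which for subsets $x\subseteq y$ is $|y\setminus x|$. When $[e_1,id]$ is boolean, the Euler totient is
$$\varphi(\mathcal P)=\varphi(N\subseteq M)=\sum_{K\in\mathcal L(N\subseteq M)}(-1)^{\ell(K,M)}[K:N].\tag{1}$$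

If $[e_1,id]$ is boolean of rank $n+1$, with $n\ge 0$, is $\varphi(\mathcal P)\ge\phi^n$?

**Test 1: rank $1$.** Only $N$ and $M$ are present, and $\varphi=\delta^2-1$. By Jones, the index of a proper subfactor is $2$, or $\phi^2=4\cos^2(\pi/5)$, or at least $3$. So $\varphi\ge1=\phi^0$.

**Test 2: groups.** Let a finite group $G$ act outerly on $R$, let $H\le G$ with $[H,G]$ boolean, and take $R\rtimes H\subseteq R\rtimes G$. The intermediate subfactors are the $R\rtimes K$, with $[R\rtimes K:R\rtimes H]=|K:H|$, so
$$\varphi(\mathcal P)=\varphi(H,G)=\sum_{K\in[H,G]}(-1)^{\ell(K,G)}|K:H|.$$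
This is a count. The group $\langle H,g\rangle$ depends only on the coset $Hg$; let $f(K)$ be the number of cosets with $\langle H,g\rangle=K$. Then $|K:H|=\sum_{L\in[H,K]}f(L)$, and
$$\varphi(H,G)=\sum_{L\in[H,G]}f(L)\sum_{K\in[L,G]}(-1)^{\ell(K,G)}=f(G),$$
because the inner sum is $\sum_j(-1)^j\binom rj$ with $r=\ell(L,G)$, which vanishes unless $r=0$. So $\varphi$ counts the cosets that individually generate $G$; in particular it is never negative. For $H=1$ and $G$ cyclic of order $p_0p_1\cdots p_n$, with $p_0<p_1<\dots<p_n$ primes, it is $\prod_i(p_i-1)\ge 1\cdot2^n\ge\phi^n$. For $H=\langle(123)\rangle\le G=S_4$ the interval is $\{H,S_3,A_4,S_4\}$, of rank $2$: a subgroup of order $6$ containing $H$ normalizes $H$, hence is $S_3$, and $A_4$ is the only subgroup of order $12$. Here $\varphi=8-2-4+1=3\ge\phi$.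

**Test 3: tensor products.** If $N=\bigotimes N_i\subseteq M=\bigotimes M_i$ and the only intermediate subfactors are the obvious ones, choosing $N_i$ or $M_i$ in each place, then (1) factors as $\prod_i([M_i:N_i]-1)$. With one factor of index $2$ and $n$ factors of index $\phi^2$ this is $1\cdot(\phi^2-1)^n=\phi^n$. This is where the number $\phi^n$ comes from. (Section 8 shows that there are indeed no other intermediate subfactors.)

**Test 4: ranks $2$ and $3$.** In rank $2$, let $c,d$ be the indices in $M$ of the two proper intermediate subfactors. Then $\varphi=\delta^2(1-\frac1c-\frac1d)+1\ge1$, since $c,d\ge2$. In rank $3$, let $c_1,c_2,c_3$ be the indices in $M$ of the coatoms, and $a_1,a_2,a_3$ the indices of the atoms over $N$. Then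
$$\varphi=\delta^2\Big(1-\sum_{i}\frac1{c_i}\Big)+\sum_ia_i-1.\tag{2}$$
This time nothing visible keeps the bracket nonnegative if the $c_i$ may be less than $3$. It is the first sign of trouble, and with more coatoms it can only get worse.

## 2. Inclusion–exclusion for projections that need not commute

In Test 2 the totient was a count. For a subfactor the sensible substitute is a dimension, so let us try to see $\varphi$ as the dimension of what remains of $L^2(M)$ after removing the spaces $L^2(B)$ for all coatoms $B$.

Recall that a right $N$-module $\mathcal H$ of finite dimension is isomorphic to $p(L^2(N)^k)$ for a projection $p\in M_k(N)$, and $\dim_{-N}(\mathcal H)=(\mathrm{Tr}\otimes\tau)(p)$. Also $\dim_{-N}L^2(M)=[M:N]$, and for a projection $p\in\langle M,e_N\rangle$, the commutant of the right action of $N$,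
$$\dim_{-N}(pL^2(M))=[M:N]\,\mathrm{tr}(p).\tag{3}$$

**Lemma 1.** Assume $[e_1,id]$ is boolean and the biprojections commute pairwise. Then $E_KE_L=E_{K\cap L}$ and $e_Ke_L=e_{K\cap L}$ for all intermediate $K,L$. For each intermediate $L$,
$$q_L:=\sum_{K\le L}(-1)^{\ell(K,L)}e_K=\prod_B(e_L-e_B),$$
the product running over the coatoms $B$ of $[N,L]$ (with $q_N=e_N$). It is a projection, and $\dim_{-N}(q_LL^2(M))=\varphi(N\subseteq L)$. In particular $\varphi(\mathcal P)\ge0$.

*Proof.* If $e_Ke_L=e_Le_K$, then $E_KE_L=E_LE_K$ on $M$. The range of this map lies in $K\cap L$, and it fixes $K\cap L$ pointwise. Its extension to $L^2(M)$ is the projection $e_Ke_L$, whose range is therefore the closure of $K\cap L$. So $e_Ke_L=e_{K\cap L}$ and $E_KE_L=E_{K\cap L}$. Now expand the product. Choosing $-e_B$ for $B$ in a set of $j$ coatoms and $e_L$ for the others gives $(-1)^j$ times the Jones projection of the intersection of the chosen coatoms (of $L$, if none is chosen). Every $K\in[N,L]$ is such an intersection for exactly one set of coatoms, of size $\ell(K,L)$. This is the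 stated sum. A product of commuting projections is a projection, and each $e_L-e_B$ is one because $B\le L$. Finally, by (3),
$$\dim_{-N}(q_LL^2(M))=\sum_{K\le L}(-1)^{\ell(K,L)}\frac{[M:N]}{[M:K]}=\sum_{K\le L}(-1)^{\ell(K,L)}[K:N]=\varphi(N\subseteq L).\qquad\square$$

The approach stops at one precise place: without commutativity, $e_Ke_L$ is not $e_{K\cap L}$. The operator $\sum_K(-1)^{\ell(K,M)}e_K$ still has trace $\varphi(\mathcal P)/\delta^2$, but it is only self-adjoint, and its trace need not be the trace of a projection. Linear algebra already shows the danger. Take three distinct lines in a plane: they meet pairwise in $0$, and inclusion–exclusion gives $2-(1+1+1)+(0+0+0)-0=-1$, which is no dimension. The intersections are too small to compensate for the three lines.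

To use this, divide (1) by $\delta^2$:
$$\frac{\varphi(\mathcal P)}{\delta^2}=\sum_K\frac{(-1)^{\ell(K,M)}}{[M:K]}=1-\sum_{B\text{ coatom}}\frac1{[M:B]}+\cdots\tag{4}$$
In a tensor product, $[M:B\cap B']=[M:B][M:B']$, and so on, and the sum is $\prod_B(1-1/[M:B])>0$. To become negative it is enough to have many coatoms, with $\sum_B1/[M:B]>1$, for which the index $[M:B\cap B']$ is so much larger than $[M:B][M:B']$ that all later terms are negligible. We need a boolean lattice in which indices grow faster than multiplicatively.

Functions of several variables do this. On a grid with $c$ values in each coordinate, there are $t^{c}$ functions of one given coordinate with values in a $t$-element set, but $t^{c^2}$ functions of two given coordinates, far more than $t^{2c}$. And "depends only on the coordinates in $S$" is indexed by subsets $S$, a boolean pattern. Sections 4 and 5 turn this into a proof.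

## 3. Four theorems on $\varphi(\mathcal P)$ and $\phi^n$

The guess is false. In the first two statements $R^X\subseteq R$ is the fixed point algebra of a group $X$ acting outerly on $R$.

**Theorem A.** For every $m\ge3601$ there are finite groups $H<G$ with $[H,G]$ boolean of rank $m$ and $\varphi(\mathcal P(R^G\subseteq R^H))<0$. So the inequality $\varphi(\mathcal P)\ge\phi^n$ fails for every $n\ge3600$.

**Theorem A′.** For every $K>0$ there is an irreducible finite index $N\subseteq M$ with boolean intermediate lattice and $\varphi(\mathcal P)<-K\,[M:N]$.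

**Theorem B.** Let $[e_1,id]$ be boolean of rank $n+1$.

1. If $n\in\{0,1\}$, then $\varphi(\mathcal P)\ge\phi^n$.
2. If $n=2$ and no maximal intermediate subfactor $B$ has $[M:B]=\phi^2$, then $\varphi(\mathcal P)\ge\phi^2$.

**Theorem C.** Let $[e_1,id]$ be boolean of rank $n+1$ with atoms corresponding to $A_0,\dots,A_n$, and assume the biprojections commute pairwise (for example, $\mathcal P_{2,+}$ abelian). Then
$$\varphi(\mathcal P)\ \ge\ \prod_{i=0}^n\big([A_i:N]-1\big)\ \ge\ \phi^n.$$
For each $n\ge0$ there is such a $\mathcal P$ with $\varphi(\mathcal P)=\phi^n$.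

The range $2\le n\le3599$ is not settled here in general, apart from the case $n=2$ of Theorem B. By Lemma 1, some biprojections in the examples of Theorems A and A′ do not commute.

## 4. Functions on a grid and the subgroups between $T\times Q$ and $T^\Omega\rtimes Q$

**Turning the group picture upside down.** The counterexample cannot be of the form $R\rtimes H\subseteq R\rtimes G$, where $\varphi$ is a count. We use fixed points instead. Recall that every finite group $G$ acts outerly on $R$. For such an action $(R^G)'\cap R=\mathbb C$, the map $X\mapsto R^X$ is an order-reversing bijection from the subgroups of $G$ onto the intermediate subfactors of $R^G\subseteq R$ (Nakamura–Takeda), and $[R:R^X]=|X|$.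

Let $H\le G$. Then $R^G\subseteq R^H$ is irreducible, since $(R^G)'\cap R^H\subseteq(R^G)'\cap R=\mathbb C$. Its index is $|G:H|$, its intermediate subfactors are the $R^X$ with $X\in[H,G]$, and $[R^X:R^G]=|G|/|X|=|G:X|$. The order is reversed, so $\ell(R^X,R^H)=\ell(H,X)$. Hence, if $[H,G]$ is boolean,
$$\varphi\big(\mathcal P(R^G\subseteq R^H)\big)=\sum_{X\in[H,G]}(-1)^{\ell(H,X)}|G:X|.\tag{5}$$
The coatoms of the subfactor lattice are now the atoms $X$ of $[H,G]$, and their index in $R^H$ is $|X:H|$. By the end of Section 2, we want many atoms with small $|X:H|$ and very large joins.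

**Construction.** Let $T$ be a nonabelian finite simple group, $t=|T|$. Let $c_1,\dots,c_m\ge3$ be integers, $\Omega=\prod_{i=1}^m\{1,\dots,c_i\}$, and let $Q=\prod_iS_{c_i}$ act coordinatewise on $\Omega$. Let $V=T^\Omega$ be the group of all functions $\Omega\to T$, and $G=V\rtimes Q$ with $Q$ permuting arguments. Let $D\le V$ be the constant functions and $H=DQ\cong T\times Q$. For $S\subseteq\{1,\dots,m\}$ put $C_S=\prod_{i\in S}c_i$ (so $C_\emptyset=1$), $C=|\Omega|$, and
$$L_S=\{f\in V: f(\omega)\text{ depends only on }(\omega_i)_{i\in S}\},\qquad |L_S|=t^{C_S}.$$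

**Lemma 2.** $[H,G]=\{L_SQ:S\subseteq\{1,\dots,m\}\}$, and $S\mapsto L_SQ$ is a lattice isomorphism from the subsets of $\{1,\dots,m\}$. So $[H,G]$ is boolean of rank $m$, with $\ell(H,L_SQ)=|S|$ and $|G:L_SQ|=t^{C-C_S}$.

*Proof.* **Step 1: reduce to subgroups of $V$.** If $H\le X\le G$, then $Q\le X$, and since $G=VQ$, every element of $X$ is a product of an element of $V$, which then lies in $X$, and an element of $Q$. So $X=(X\cap V)Q$. The subgroup $L=X\cap V$ is $Q$-invariant and contains $D$. Conversely, if $D\le L\le V$ is $Q$-invariant, then $LQ$ is a subgroup containing $H$, and $LQ\cap V=L$. Thus $X\mapsto X\cap V$ is an order isomorphism from $[H,G]$ onto the $Q$-invariant subgroups $L$ with $D\le L\le V$.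

**Step 2: replace subgroups by equivalence relations.** We show that any $L$ with $D\le L\le V$ consists of all functions constant on the classes of some equivalence relation. This is where we use that $T$ is simple and nonabelian. Let $\omega\sim\omega'$ if $f(\omega)=f(\omega')$ for all $f\in L$. Then $L$ lies in the group of functions constant on classes. Replacing $\Omega$ by $\Omega/{\sim}$, we may assume (within this step) that $L$ separates points, and we must show $L=T^\Omega$. If $\Omega$ is one point, then $L\ge D=T^\Omega$. Suppose it has more points.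

For $\omega\ne\omega'$ let $T_{\omega,\omega'}=\{f(\omega):f\in L,\ f(\omega')=1\}$, a subgroup of $T$. It is normal, because $L$ contains the constants and conjugating $f$ by a constant keeps $f(\omega')=1$. It is nontrivial: take $f\in L$ with $f(\omega)\ne f(\omega')$ and multiply by the constant $f(\omega')^{-1}$. Since $T$ is simple, $T_{\omega,\omega'}=T$.

Fix $\omega$ and enumerate the other points as $\omega_1,\dots,\omega_k$. Let $T_j=\{f(\omega):f\in L,\ f(\omega_1)=\dots=f(\omega_j)=1\}$. Then $T_1=T_{\omega,\omega_1}=T$. Suppose $T_{j-1}=T$. If $f\in L$ is trivial at $\omega_1,\dots,\omega_{j-1}$ and $g\in L$ is trivial at $\omega_j$, then the commutator $[f,g]\in L$ is trivial at $\omega_1,\dots,\omega_j$. So $T_j\supseteq[T_{j-1},T_{\omega,\omega_j}]=[T,T]=T$. Hence $T_k=T$: the group $L$ contains all functions supported at $\omega$. As $\omega$ is arbitrary, $L=T^\Omega$.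

**Step 3: find the $Q$-invariant relations.** By Step 2, $L$ and $\sim$ determine each other, so $L$ is $Q$-invariant if and only if $\sim$ is. Let $\sim$ be $Q$-invariant and let $S$ be the set of coordinates on which all equivalent pairs agree. We show that $\sim$ is "agreement on $S$". By definition, $\omega\sim\omega'$ implies agreement on $S$. For the converse, let $i\notin S$ and choose $\omega\sim\omega'$ with $\omega_i\ne\omega'_i$. As $c_i\ge3$, there is a value $z\notin\{\omega_i,\omega'_i\}$. Let $p\in Q$ be the transposition $(\omega'_i\ z)$ in coordinate $i$. It fixes $\omega$, so $\omega=p\omega\sim p\omega'$, hence $\omega'\sim p\omega'$. These two points differ exactly in coordinate $i$. Now $Q$ is transitive on the ordered pairs of points differing exactly in coordinate $i$, since $S_{c_i}$ is $2$-transitive and the other $S_{c_j}$ are transitive. So all such pairs are equivalent. This holds for every $i\notin S$, and two points agreeing on $S$ are joined by changing the coordinates outside $S$ one at a time; so they are equivalent. Thus $L=L_S$.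

**Step 4: conclude.** Conversely each $L_S$ is $Q$-invariant and contains $D=L_\emptyset$. Since $c_i\ge2$, we have $L_S\subseteq L_{S'}$ if and only if $S\subseteq S'$. So $S\mapsto L_SQ$ is an isomorphism of ordered sets, hence of lattices, and $|G:L_SQ|=|V:L_S|=t^{C-C_S}$. $\square$

Both hypotheses matter. If $c_1=c_2=2$, the relation on $\{1,2\}^2$ with classes $\{11,22\}$ and $\{12,21\}$ is $Q$-invariant, but is not agreement on a set of coordinates; Step 3 has no third value $z$ to use. If $T$ were $\mathbb Z/2$ and $\Omega$ had four points, the functions taking the value $1$ an even number of times would form a proper subgroup that contains the constants and separates points; Step 2 fails, as $[T,T]$ is trivial.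

**Small cases.** For $m=1$ and $c_1=3$, $[H,G]=\{H,G\}$ and $\varphi=t^2-1$. For $m=2$ and $c_1=c_2=3$, formula (5) gives $\varphi=t^8-2t^6+1>0$. By contrast, the crossed product $R\rtimes H\subseteq R\rtimes G$ of the same groups has totient $t^8-2t^2+1$. For general $m$ with all $c_i=3$, dividing by $\delta^2=|G:H|=t^{3^m-1}$,
$$\frac{\varphi(\mathcal P)}{\delta^2}=1-\frac m{t^2}+\binom m2\frac1{t^8}-\binom m3\frac1{t^{26}}+\cdots$$
The product pattern $(1-t^{-2})^m$ would have $\binom m2t^{-4}$ in third place. The true third term is much smaller, and for $m$ slightly larger than $t^2$ it cannot repair the negative number $1-m/t^2$. For $t=60$, $t^2=3600$.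

## 5. The estimate that makes the totient negative

By (5) and Lemma 2, with $\delta^2=|G:H|=t^{C-1}$,
$$\varphi(\mathcal P)=\sum_S(-1)^{|S|}t^{C-C_S}=\delta^2F,\qquad F=\sum_S(-1)^{|S|}t^{1-C_S}.\tag{6}$$

**Lemma 3.** Put $x_i=t^{-(c_i-1)}$ and $y=\sum_ix_i^2$. If $y\le1$, then $F\le1-\sum_ix_i+y^2$.

*Proof.* **Step 1: the exponents for $|S|\ge2$.** The terms with $|S|\le1$ give $1-\sum_ix_i$. For the others we claim
$$C_S-1\ \ge\ 2\sum_{i\in S}(c_i-1)\qquad(|S|\ge2).\tag{7}$$
For $u,v\ge2$ we have $uv\ge u+v$, because $(u-1)(v-1)\ge1$. So for $c,c'\ge3$,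
$$cc'-1=(c-1)(c'-1)+(c-1)+(c'-1)\ \ge\ 2\big((c-1)+(c'-1)\big).$$
This is (7) for $|S|=2$. For $|S|\ge3$ and $j\in S$, apply it with $c=C_{S\setminus\{j\}}$ and $c'=c_j$. By induction $C_{S\setminus\{j\}}-1\ge\sum_{i\in S\setminus\{j\}}(c_i-1)$ (even with a factor $2$), and (7) follows.

**Step 2: sum the remaining terms.** By (7), $t^{1-C_S}\le\prod_{i\in S}x_i^2$ for $|S|\ge2$. The sum of $\prod_{i\in S}x_i^2$ over all $S$ with $|S|=k$ is at most $y^k/k!$, since expanding $y^k$ produces each such product $k!$ times and other nonnegative terms. So, as $y\le1$,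
$$\sum_{|S|\ge2}(-1)^{|S|}t^{1-C_S}\le\sum_{|S|\ge2}t^{1-C_S}\le\sum_{k\ge2}\frac{y^k}{k!}\le(e-2)y^2\le y^2.\qquad\square$$

**Proof of Theorem A.** Take $T=A_5$, so $t=60$; take $c_i=3$ for $i\le3601$, and $c_i=i$ for $3601<i\le m$. The later $c_i$ only raise the rank; they grow so that they add almost nothing to $y$. We have $x_i=1/3600$ for $i\le3601$, so $\sum_ix_i\ge\frac{3601}{3600}$. The geometric tail satisfies $\sum_{i>3601}60^{-2(i-1)}\le2\cdot60^{-7202}<\frac1{3600^2}$, so
$$y\le\frac{3601}{3600^2}+\sum_{i>3601}60^{-2(i-1)}<\frac{3602}{3600^2}<\frac{7200}{3600^2}=\frac1{1800}.$$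
By Lemma 3,
$$F\le1-\frac{3601}{3600}+\frac1{1800^2}=-\frac1{3600}+\frac1{1800^2}<0,$$
and $\varphi(\mathcal P)=\delta^2F<0$ by (6). The rank is $m=n+1$, so for every $n\ge3600$ we have an example with $\varphi(\mathcal P)<0<\phi^n$. $\blacksquare$

**Proof of Theorem A′.** Let $J\ge K+2$ be an integer, and $T=A_r$ with $r\ge5$ so large that $Jt^{-2}<1$. Take $m=Jt^2$ and all $c_i=3$. Then $x_i=t^{-2}$, so $\sum_ix_i=J$ and $y=Jt^2\cdot t^{-4}=Jt^{-2}<1$. Lemma 3 gives $F\le1-J+y^2<2-J\le-K$. As $\varphi(\mathcal P)=F\,[M:N]$, we are done. $\blacksquare$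

## 6. Atoms of index two, and ranks at most three

We now return to a general irreducible $N\subseteq M$ and see how much of the guess survives. The threat to $\phi^n$ is the index $2$, the only one with $[A:N]-1<\phi$. The next lemma limits it.

We use Goldman's theorem: if $[M:N]=2$, then $M=N+Nu$ with $u$ a unitary normalizing $N$, $u\notin N$, $u^2\in N$, and $N=M^\sigma$ for an automorphism $\sigma$ of $M$ with $\sigma^2=\mathrm{id}$. We also use that the fixed points of an outer automorphism of order $2$ form a subfactor of index $2$.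

**Lemma 4.** Let $\mathcal L(N\subseteq M)$ be boolean. At most one atom $A$ has $[A:N]=2$, and at most one coatom $B$ has $[M:B]=2$.

*Proof.* **Step 1: normalizing unitaries are orthogonal.** Let $w\in M$ be a unitary with $wx=\theta(x)w$ for $x\in N$, where $\theta$ is an automorphism of $N$. Applying $E_N$ gives $E_N(w)x=\theta(x)E_N(w)$. So $w^*E_N(w)x=w^*\theta(x)E_N(w)=xw^*E_N(w)$, that is, $w^*E_N(w)\in N'\cap M=\mathbb C$. Hence $E_N(w)=\lambda w$ with $\lambda\in\mathbb C$, and either $w\in N$ or $E_N(w)=0$. Let $\Gamma=\mathcal N_M(N)/\mathcal U(N)$ be the group of normalizing unitaries modulo unitaries of $N$. If $w,w'$ lie in distinct classes, then $ww'^*$ normalizes $N$ and is not in $N$, so $\tau(xw(x'w')^*)=\tau(xE_N(ww'^*)x'^*)=0$ for $x,x'\in N$: the spaces $Nw$ and $Nw'$ are orthogonal. The closure of each $Nw$ has left dimension $1$ over $N$, and $L^2(M)$ has left dimension $[M:N]$, so $\Gamma$ is finite.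

**Step 2: subgroups of $\Gamma$ give intermediate subfactors.** Choose $u_g$ in each class. For $\Lambda\le\Gamma$ put $N_\Lambda=\bigoplus_{g\in\Lambda}Nu_g$. It is a $*$-algebra because $Nu_gNu_h=Nu_{gh}$ and $(Nu_g)^*=Nu_{g^{-1}}$. It consists of the $x\in M$ with $x=\sum_{g\in\Lambda}E_N(xu_g^*)u_g$, so it is weakly closed. Its center lies in $N'\cap M=\mathbb C$, so it is a factor. By orthogonality, $u_g\in N_\Lambda$ only if $g\in\Lambda$; so distinct $\Lambda$ give distinct $N_\Lambda$.

**Step 3: two atoms of index $2$ give too many subfactors.** Let $A_1\ne A_2$ be atoms with $[A_i:N]=2$. By Goldman, $A_i=N+Nu_i=N_{\langle g_i\rangle}$, where $g_i\in\Gamma$ is the class of $u_i$, an involution, and $g_1\ne g_2$. Let $\Gamma_0=\langle g_1,g_2\rangle$; then $A_1\vee A_2=N_{\Gamma_0}$. The subgroups $1,\langle g_1\rangle,\langle g_2\rangle,\langle g_1g_2\rangle,\Gamma_0$ are distinct: $\Gamma_0$ is not cyclic, as it has two involutions; and $g_1g_2$ is none of $1,g_1,g_2$. So $[N,A_1\vee A_2]$ has at least five elements. But in a boolean lattice the join of two atoms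 has exactly four elements below it, a contradiction.

**Step 4: coatoms by duality.** Let $J$ be the canonical conjugation on $L^2(M)$, so $\langle M,e_K\rangle=JK'J$. The inclusion $M\subseteq\langle M,e_N\rangle$ is irreducible, since $M'\cap JN'J=J(M\cap N')J=\mathbb C$. The map $K\mapsto\langle M,e_K\rangle$ is an anti-isomorphism of lattices of intermediate subfactors, with $[\langle M,e_K\rangle:M]=[K':M']=[M:K]$. It turns coatoms of index $2$ into atoms of index $2$, so Steps 1–3 apply. $\square$

**Proof of Theorem B, $n=0$.** This is Test 1.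

**Proof of Theorem B, $n=1$.** Let $P_1,P_2$ be the two proper intermediate subfactors, and
$$a=[P_1:N],\quad b=[P_2:N],\quad c=[M:P_1],\quad d=[M:P_2].$$
So $ac=bd=\delta^2$ and $\varphi=\delta^2-a-b+1$. Each of $a,b,c,d$ is $2$ or at least $\phi^2$. By Lemma 4, $a,b$ are not both $2$, and $c,d$ are not both $2$.

Suppose $a=2$. Then $b\ge\phi^2$, and writing $\delta^2=bd$ we get $\varphi=b(d-1)-1\ge\phi^2-1=\phi$, as $d\ge2$. The case $b=2$ is symmetric, with $\varphi=a(c-1)-1$.

Suppose $a,b\ge\phi^2$. Exchanging $P_1$ and $P_2$ if necessary, $d\ge\phi^2$. Since $b=ac/d$,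
$$\varphi=a\Big(c\big(1-\tfrac1d\big)-1\Big)+1\ge\phi^2\Big(\frac2\phi-1\Big)+1=\phi^{-1}+1=\phi,\tag{8}$$
using $c\ge2$, $1-\phi^{-2}=\phi^{-1}$ and $2/\phi-1=\phi^{-3}$. $\blacksquare$

**Addendum to rank $2$.** If $c,d\ge\phi^2$, then $\varphi\ge\phi^2$. In the first case (or its mirror image) we get $\varphi\ge\phi^2(\phi^2-1)-1=\phi^3-1=2\phi>\phi+1=\phi^2$. In the second case $c(1-\frac1d)\ge\phi^2\phi^{-1}=\phi$, so $\varphi\ge\phi^2(\phi-1)+1=\phi+1=\phi^2$.

**Proof of Theorem B, $n=2$.** Let $M_1,M_2,M_3$ be the coatoms, $c_i=[M:M_i]$, and $a_1,a_2,a_3$ the indices of the atoms over $N$. By hypothesis no $c_i$ equals $\phi^2$, so each $c_i$ is $2$ or at least $3$.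

**Case 1: all $c_i\ge3$.** The bracket in (2) is nonnegative. By Lemma 4 at most one $a_i$ is $2$ and the others are at least $\phi^2$. So $\varphi\ge\sum_ia_i-1\ge2+2\phi^2-1=1+2\phi^2>\phi^2$.

**Case 2: some $c_i=2$, say $c_1=2$.** By Lemma 4, $c_2,c_3\ge3$. The plan is to show $\varphi(N\subseteq M)=\varphi(N\subseteq M_1)$ and then apply the addendum.

*First, an automorphism preserving every intermediate subfactor.* By Goldman, $M_1=M^\sigma$ with $\sigma^2=\mathrm{id}$. Then $\sigma$ fixes $N$ pointwise, so it acts on the lattice. Let $i\ne1$. The subfactor $\sigma(M_i)$ is a coatom containing $\sigma(M_1\cap M_i)=M_1\cap M_i$. The only coatoms containing $M_1\cap M_i$ are $M_1$ and $M_i$, and $\sigma(M_i)\ne\sigma(M_1)=M_1$. So $\sigma(M_i)=M_i$. Every intermediate subfactor is an intersection of coatoms, so $\sigma$ preserves all of them.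

*Next, index two at each level.* Let $K\not\le M_1$. Then $\sigma|_K\ne\mathrm{id}$. It is outer: a unitary of $K$ implementing it would commute with $N$, hence be a scalar, and $\sigma|_K$ would be trivial. So $K\cap M_1=K^\sigma$ has index $2$ in $K$, that is, $[K:N]=2[K\cap M_1:N]$.

*Then the pairing.* Writing elements as intersections of sets of coatoms, $K\mapsto K\cap M_1$ adds $M_1$ to a set not containing it. So it is a bijection from $\{K\not\le M_1\}$ onto $[N,M_1]$, with $\ell(K\cap M_1,M)=\ell(K,M)+1$ and $\ell(K\cap M_1,M_1)=\ell(K,M)$. Therefore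
$$\varphi(N\subseteq M)=\sum_{K\not\le M_1}(-1)^{\ell(K,M)}\big([K:N]-[K\cap M_1:N]\big)=\sum_{K\not\le M_1}(-1)^{\ell(K\cap M_1,M_1)}[K\cap M_1:N]=\varphi(N\subseteq M_1).$$

*Finally, rank $2$.* The inclusion $N\subseteq M_1$ is irreducible, with boolean lattice of rank $2$ and coatoms $M_1\cap M_i$ for $i=2,3$. Since $[M_i:M_1\cap M_i]=2$,
$$[M_1:M_1\cap M_i]=\frac{[M:M_i]\,[M_i:M_1\cap M_i]}{[M:M_1]}=\frac{2c_i}2=c_i\ge3>\phi^2.$$
The addendum gives $\varphi(N\subseteq M_1)\ge\phi^2$. $\blacksquare$

## 7. Commuting biprojections: multiplying a coatom by its complementary atom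

When the biprojections commute, Lemma 1 makes $\varphi(N\subseteq M)$ the dimension of $q_ML^2(M)$. To bound it from below we place a large bimodule inside $q_ML^2(M)$, built by multiplying elements of a coatom $B$ by elements of the complementary atom $A$. The dimension of such a product is the dimension of a relative tensor product, which we recall.

Let $\mathcal V$ be a right $N$-module of finite dimension and $\mathcal K$ an $N$-$N$-bimodule of finite right dimension. Identify $\mathcal V$ with $p(L^2(N)^k)$. The vectors $v$ for which $x\mapsto vx$ is bounded for the norm $\|x\|_2$ on $N$ are the columns $(v_j)$ of elements of $N$ with $pv=v$. For two of them put $\langle v,w\rangle_N=\sum_jw_j^*v_j\in N$; it is determined by $\langle vx,w\rangle=\tau(\langle v,w\rangle_Nx)$ for $x\in N$. Let $\mathcal V\otimes_N\mathcal K=p(\mathcal K^k)$ and $v\otimes\kappa=(v_j\kappa)_j$, so that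
$$\langle v\otimes\kappa,w\otimes\kappa'\rangle=\big\langle\langle v,w\rangle_N\,\kappa,\kappa'\big\rangle.\tag{9}$$
The vectors $v\otimes\kappa$ span $p(\mathcal K^k)$: use the columns of $p$ as $v$.

**Lemma 5.** $\dim_{-N}(\mathcal V\otimes_N\mathcal K)=\dim_{-N}(\mathcal V)\cdot\dim_{-N}(\mathcal K)$.

*Proof.* The factor $M_k(N)$ acts on the left of $\mathcal K^k$, commuting with the right action of $N$. Restricting to it the natural trace of the commutant of that right action (the one whose value at a projection $r$ is $\dim_{-N}(r\mathcal K^k)$) gives a finite trace, which is unique up to a scalar. At $r=1$ it is $k\dim_{-N}(\mathcal K)$. So it equals $(\mathrm{Tr}\otimes\tau)(\cdot)\dim_{-N}(\mathcal K)$; evaluate at $p$. $\square$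

**Proof of the inequalities in Theorem C.** **Step 1: the claim for one atom.** Let $A$ be an atom and $B$ its complementary coatom, so $A\cap B=N$, and $B$ is the only coatom not containing $A$. We claim
$$\varphi(N\subseteq M)\ \ge\ ([A:N]-1)\,\varphi(N\subseteq B).\tag{10}$$
Let $V_B=q_B(M)$, where $q_B$ acts on $M$ as $\sum_{K\le B}(-1)^{\ell(K,B)}E_K$. Then $V_B\subseteq B$, and $V_B$ is an $N$-$N$-bimodule, dense in $\mathcal V=q_BL^2(M)$. If $K$ is a coatom of $[N,B]$, then $e_Kq_B=0$, because $e_K(e_B-e_K)=0$; so $E_K(v)=0$ for $v\in V_B$. Let $A^\circ=\{a\in A:E_N(a)=0\}$.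

**Step 2: products land in $q_ML^2(M)$.** Let $v\in V_B$ and $a\in A^\circ$. First, by Lemma 1,
$$E_B(va)=vE_B(a)=vE_BE_A(a)=vE_N(a)=0.$$
Second, let $B'\ne B$ be another coatom. Then $A\le B'$, and $B\cap B'$ is a coatom of $[N,B]$. So
$$E_{B'}(va)=E_{B'}(v)a=E_{B'}(E_B(v))a=E_{B\cap B'}(v)a=0.$$
Since $q_M=\prod_{B'}(1-e_{B'})$ over all coatoms, $\widehat{va}\in q_ML^2(M)$.

**Step 3: inner products are those of a tensor product.** Let also $w\in V_B$ and $b\in A^\circ$. As $w^*v\in B$, $E_A(w^*v)=E_AE_B(w^*v)=E_N(w^*v)$. So
$$\langle va,wb\rangle=\tau(b^*w^*va)=\tau(b^*E_A(w^*v)a)=\tau(b^*E_N(w^*v)a).\tag{11}$$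
Let $L^2(A)^\circ=L^2(A)\ominus L^2(N)$. The vector $v\in\mathcal V$ is bounded, as $\|vx\|_2\le\|v\|\,\|x\|_2$, and $\langle vx,w\rangle=\tau(w^*vx)=\tau(E_N(w^*v)x)$ shows $\langle v,w\rangle_N=E_N(w^*v)$. By (9), the right side of (11) is $\langle v\otimes a,w\otimes b\rangle$ in $\mathcal V\otimes_NL^2(A)^\circ$.

The vectors $v\otimes a$ with $v\in V_B$, $a\in A^\circ$ span a dense subspace. Indeed, let $\xi\in\mathcal V$ be bounded and $v_n\in V_B$ with $v_n\to\xi$. For $a\in A^\circ$, put $h=\langle\xi-v_n,\xi-v_n\rangle_N\ge0$; then $\|(\xi-v_n)\otimes a\|^2=\tau(a^*ha)\le\|a\|^2\tau(h)=\|a\|^2\|\xi-v_n\|^2$. So the closed span contains all $\xi\otimes a$. As $A^\circ$ is dense in $L^2(A)^\circ$ and $\kappa\mapsto\xi\otimes\kappa$ is continuous, it contains all $\xi\otimes\kappa$.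

Hence $v\otimes a\mapsto va$ extends to an isometric right $N$-linear map $\mathcal V\otimes_NL^2(A)^\circ\to q_ML^2(M)$. By Lemmas 1 and 5,
$$\varphi(N\subseteq M)=\dim_{-N}(q_ML^2(M))\ge\dim_{-N}(\mathcal V)\cdot\dim_{-N}(L^2(A)^\circ)=\varphi(N\subseteq B)\,([A:N]-1),$$
which is (10).

**Step 4: induction.** The inclusion $N\subseteq B$ is irreducible, $[N,B]$ is boolean of rank one less, and its atoms are those of $[N,M]$ other than $A$. Its biprojections are the restrictions to $L^2(B)$ of the $e_K$ with $K\le B$, so they commute. Starting from $\varphi(N\subseteq N)=1$ and using (10), induction on the rank gives $\varphi(\mathcal P)\ge\prod_{i=0}^n([A_i:N]-1)$.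

**Step 5: compare with $\phi^n$.** By Lemma 4 at most one $[A_i:N]$ is $2$, giving a factor $1$. The others are at least $\phi^2$, giving factors at least $\phi^2-1=\phi$. Of the $n+1$ factors, at least $n$ are at least $\phi$, and the remaining one is at least $1$. $\square$

## 8. Tensor products that attain $\phi^n$

It remains to prove the last sentence of Theorem C. Let $N_0\subset M_0$ have index $2$, and let $N_i\subset M_i$ for $1\le i\le n$ have index $\phi^2$; such inclusions exist by Jones, and they are irreducible because the index is below $4$. Put $N=\bigotimes_iN_i\subset M=\bigotimes_iM_i$. It is irreducible, since $N'\cap M=\bigotimes_i(N_i'\cap M_i)$. We must find all intermediate subfactors. Write $M_i^\circ=\ker E_{N_i}\subseteq M_i$, an $N_i$-$N_i$-bimodule closed under $*$.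

**Step 1: the $2$-box space is abelian.** As an $N_i$-$N_i$-bimodule, $L^2(M_i)=L^2(N_i)\oplus X_i$, where $X_i$ has left and right dimension $[M_i:N_i]-1\in\{1,\phi\}$.

*$X_i$ is irreducible.* Let $Y\ne0$ be a sub-bimodule, of left dimension $l$ and right dimension $r$. The commutant of the right action of $N_i$ on $Y$ is a II$_1$ factor $\mathcal Q$ containing the left copy of $N_i$. Its dimension on $Y$ is $1/r$, so $l=[\mathcal Q:N_i]/r$ and $lr=[\mathcal Q:N_i]\ge1$. If $X_i=Y_1\oplus Y_2$ with both nonzero, then by the Cauchy–Schwarz inequality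
$$2\le\sqrt{l_1r_1}+\sqrt{l_2r_2}\le\sqrt{(l_1+l_2)(r_1+r_2)}=[M_i:N_i]-1\le\phi<2,$$
a contradiction.

*$X_i\not\cong L^2(N_i)$.* An isomorphism would give a nonzero vector $\xi\in X_i$ with $x\xi=\xi x$ for $x\in N_i$. Given $\varepsilon>0$, choose $x\in M_i$ with $\|\hat x-\xi\|<\varepsilon$. For unitaries $u\in N_i$ we have $\|\widehat{uxu^*}-\xi\|=\|u(\hat x-\xi)u^*\|<\varepsilon$. The $\|\cdot\|_2$-closed convex hull of the $uxu^*$ is bounded in operator norm, so it lies in $M_i$. Its unique element of least $\|\cdot\|_2$ commutes with all unitaries $u\in N_i$, hence is a scalar, and it is within $\varepsilon$ of $\xi$. So $\xi\in\mathbb C\hat1\subseteq L^2(N_i)$. As also $\xi\in X_i$, we get $\xi=0$, a contradiction.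

So $N_i'\cap\langle M_i,e_{N_i}\rangle$, the algebra of bimodule endomorphisms of $L^2(M_i)$, is $\mathbb C\oplus\mathbb C$. Tensoring, $N'\cap\langle M,e_N\rangle$ is abelian with minimal projections $p_U$, $U\subseteq\{0,\dots,n\}$, where $p_U$ has range $\bigotimes_{i\in U}X_i\otimes\bigotimes_{i\notin U}L^2(N_i)$. In particular all biprojections commute.

**Step 2: what an intermediate subfactor contains.** Let $N\subseteq K\subseteq M$ and write $e_K=\sum_{U\in\mathcal U}p_U$. Two observations will be used.

1. If $U\in\mathcal U$, then $K$ contains all $\bigotimes_{i\in U}x_i$ with $x_i\in M_i^\circ$ (and $1$ elsewhere). Indeed such an $x$ has $\hat x=p_U\hat x\in L^2(K)$, so $x=E_K(x)\in K$.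
2. If $z\in K$ and $p_U\hat z\ne0$, then $U\in\mathcal U$, because $p_U\hat z=p_Ue_K\hat z$.

**Step 3: for $i\ge1$ there are $x,y\in M_i^\circ$ with $xy\notin N_i$.** Otherwise $M_i^\circ M_i^\circ\subseteq N_i$. Then the map equal to $+1$ on $N_i$ and $-1$ on $M_i^\circ$ is multiplicative, since $(a+b)(a'+b')=(aa'+bb')+(ab'+ba')$ for $a,a'\in N_i$, $b,b'\in M_i^\circ$. It preserves $*$ and the trace, so it is an automorphism of order two of $M_i$, with fixed algebra $N_i$. It is outer, as an implementing unitary would lie in $N_i'\cap M_i=\mathbb C$. So $[M_i:N_i]=2$, contradicting $[M_i:N_i]=\phi^2$.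

**Step 4: $\mathcal U$ contains the singletons of its members.** Let $U\in\mathcal U$ and $U'=U\setminus\{0\}$. Recall that $E_{N_i}(xx^*)\ne0$ for every nonzero $x$, and that $x\in M_i^\circ$ implies $x^*\in M_i^\circ$.

Let $W\subseteq U'$. By observation 1, $K$ contains products of two elements of the type for $U$. At the coordinates $i\in W$ choose factors with product $z_i=x_iy_i\notin N_i$ (Step 3); at the other $i\in U$ choose $z_i=x_ix_i^*$ with $x_i\ne0$. For the product $z=\bigotimes_{i\in U}z_i$,
$$p_W\hat z=\bigotimes_{i\in W}\big(z_i-E_{N_i}(z_i)\big)\otimes\bigotimes_{i\in U\setminus W}E_{N_i}(z_i)\ne0$$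
(with $1$ at coordinates outside $U$). By observation 2, $W\in\mathcal U$. In particular $U'$ and all $\{i\}$ with $i\in U'$ are in $\mathcal U$.

If $0\in U$, multiply an element for $U$ by one for $U'$: at coordinate $0$ keep a nonzero $x_0\in M_0^\circ$, and at each $i\in U'$ use $x_ix_i^*$ with $x_i\ne0$. The $p_{\{0\}}$-component is $x_0\otimes\bigotimes_{i\in U'}E_{N_i}(x_ix_i^*)\ne0$. So $\{0\}\in\mathcal U$.

The coordinate $0$ needs this separate treatment because there a product of two elements of $M_0^\circ=N_0u$ always falls into $N_0$.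

**Step 5: identify $K$ and compute.** Let $S=\bigcup_{U\in\mathcal U}U$. By Step 4, $\{i\}\in\mathcal U$ for every $i\in S$. By observation 1, products of elements for singletons give all $\bigotimes_{i\in W}x_i\in K$ for $W\subseteq S$. By observation 2 every $W\subseteq S$ is in $\mathcal U$. So $\mathcal U$ is the power set of $S$, and $e_K$ is the Jones projection of $\bigotimes_{i\in S}M_i\otimes\bigotimes_{i\notin S}N_i$, which is therefore $K$. All these algebras are intermediate subfactors, so the lattice is boolean of rank $n+1$. Indices are multiplicative, and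
$$\varphi(\mathcal P)=\sum_{S\subseteq\{0,\dots,n\}}(-1)^{n+1-|S|}\prod_{i\in S}[M_i:N_i]=\prod_{i=0}^n\big([M_i:N_i]-1\big)=1\cdot\phi^n.$$
This completes the proof of Theorem C. $\blacksquare$
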